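
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Clauses with function symbols need not have a least generalization under implication}


\begin{abstract}
A least generalization under implication (LGI) of a finite set $S$ of clauses is a clause that implies every clause in $S$ and is implied by every other clause with this property. We ask whether an LGI always exists when $S$ is nonempty and consists of non-tautologous clauses, each containing a function symbol. The answer is no: as soon as the language has a function symbol, a predicate symbol of arity at least $1$, and some predicate or function symbol of arity at least $2$, there are two non-tautologous definite Horn clauses, each with a function symbol, that have no LGI. The obstruction is a sequence of weaker and weaker generalizations, each asking for a longer walk in a directed graph; a clause with few variables cannot express a long walk without closing it up. Among the languages with a function symbol and a predicate symbol of arity at least $1$, no others fail: if all predicate and function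 symbols have arity at most $1$, every nonempty finite set of clauses has an LGI.
\end{abstract}

\section{The question and the answer}

\subsection*{Generalizations of clauses}

A \emph{clause} is a finite set of literals, read as their disjunction with all variables universally quantified; the empty clause is allowed. We write $C\models D$ for logical implication. Predicate symbols are interpreted freely (equality is not a logical symbol) and structures are nonempty. ``Function symbol'' always means one of arity at least $1$; constants are not counted. A clause is \emph{function-free} if it contains no function symbol, and \emph{tautologous} if it contains a literal together with its negation. A clause with at most one positive literal is a \emph{Horn} clause; with exactly one, a \emph{definite Horn} clause.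

Let $\mathcal K$ be a set of clauses and $S\subseteq\mathcal K$ finite. A clause $G\in\mathcal K$ is a \emph{generalization} of $S$ in $\mathcal K$ (always under implication) if $G\models D$ for every $D\in S$. It is a \emph{least generalization under implication}, or LGI, of $S$ in $\mathcal K$ if moreover $G'\models G$ for every generalization $G'\in\mathcal K$ of $S$. Dually, a \emph{greatest specialization under implication} (GSI) is a $G\in\mathcal K$ with $D\models G$ for every $D\in S$ that implies every other such clause. Throughout, $\mathcal C$ is the set of all clauses over a first-order language $\mathcal L$, and $\mathcal H\subseteq\mathcal C$ is the set of Horn clauses.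

The two notions are dual in form but not in difficulty. The strongest sentence implied by each clause of $S$ is the disjunction of these clauses. After renaming variables apart, this is again a clause, namely their union, so every nonempty finite $S$ has a GSI in $\mathcal C$. The weakest sentence that implies every clause of $S$ is their conjunction, and a conjunction of clauses is usually not equivalent to a clause. An LGI is the weakest \emph{single clause} that implies this conjunction, if there is one.

The notes \cite{SRL} record the following. For a function-free language, the clauses form a lattice under $\models$, modulo equivalence. For an arbitrary language, every finite $S\subseteq\mathcal C$ that contains at least one non-tautologous function-free clause has an LGI in $\mathcal C$, and every finite set of clauses has a GSI in $\mathcal C$. In $\mathcal H$ there are pairs without an LGI and pairs without a GSI. The notes then remark: ``For general clauses which all contain function symbols, the LGI-question is still open.'' This is the question studied here: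

\begin{quote}
\emph{Let $\mathcal L$ contain at least one function symbol and at least one predicate symbol of arity at least $1$. Does every nonempty finite set of non-tautologous clauses over $\mathcal L$, each containing a function symbol, have an LGI in $\mathcal C$?}
\end{quote}

One non-tautologous function-free clause in $S$ is enough for existence. Also, any two generalizations of $S$ have a common weakening that is again a generalization (Lemma~\ref{lem:union}). So one might guess that the answer is yes. The only way it can fail is that generalizations become weaker and weaker without end: if a generalization $G$ is not least, then some generalization does not imply it, and a common weakening of the two is strictly weaker than $G$. We show that this does happen.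

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $\mathcal L$ contain a function symbol and a predicate symbol of arity at least $1$, and suppose that some predicate or function symbol of $\mathcal L$ has arity at least $2$. Then there are non-tautologous definite Horn clauses $D_1,D_2$, each containing a function symbol, such that $\{D_1,D_2\}$ has no LGI in $\mathcal C$.

More precisely, there are definite Horn clauses $C_1\models C_2\models\cdots$, each a generalization of $\{D_1,D_2\}$, such that for every generalization $G\in\mathcal C$ of $\{D_1,D_2\}$ we have $C_n\not\models G$ whenever $n\ge1$ is at least the number of variables of $G$. Hence $\{D_1,D_2\}$ has no LGI in any $\mathcal K$ with $\{D_1,D_2\}\cup\{C_n:n\ge1\}\subseteq\mathcal K\subseteq\mathcal C$, for instance in $\mathcal H$.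
\end{theorem}

\begin{theorem}\label{thm:unary}
Let $\mathcal L$ be any first-order language and $S\subseteq\mathcal C$ finite. If $S$ contains a non-tautologous clause in which all predicate and function symbols have arity at most $1$, then $S$ has an LGI in $\mathcal C$.
\end{theorem}

\begin{corollary}\label{cor:class}
Let $\mathcal L$ contain a function symbol and a predicate symbol of arity at least $1$. Every nonempty finite set of non-tautologous clauses over $\mathcal L$, each containing a function symbol, has an LGI in $\mathcal C$ if and only if every predicate and function symbol of $\mathcal L$ has arity at most $1$. In that case every nonempty finite set of clauses has an LGI in $\mathcal C$.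
\end{corollary}

So the answer to the question is no, already for one binary predicate symbol and one unary function symbol. Two clauses is the smallest possible size of a counterexample, since $D$ is an LGI of $\{D\}$.

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:clauses} introduces the clauses $D_1,D_2,C_n$ and works out the first case that shows the mechanism. Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Section~\ref{sec:unary} proves Theorem~\ref{thm:unary} and Corollary~\ref{cor:class}.

\section{Tools}\label{sec:tools}

For a clause $C$ let $C^+$ be the set of its positive literals and $C^-$ the set of atoms $B$ with $\neg B\in C$. We call $C^-$ the \emph{body} of $C$ and, if $C$ is definite, the single atom of $C^+$ its \emph{head}.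

\subsection*{Herbrand interpretations}

Extend $\mathcal L$ by a nonempty set of new constants, which in each application is chosen to include the new constants in use. \emph{Ground} terms, atoms, and substitutions refer to the extended language. A \emph{Herbrand interpretation} has the ground terms as its domain, with every ground term denoting itself. We identify it with the set of ground atoms true in it. We use two textbook facts.

\smallskip
\noindent(H1) A Herbrand interpretation $I$ falsifies a clause $G$ if and only if it falsifies some ground instance, that is, if and only if there is a ground substitution $\tau$ with $G^-\tau\subseteq I$ and $G^+\tau\cap I=\emptyset$.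

\smallskip
\noindent(H2) A set $\Gamma$ of definite clauses has a least Herbrand model $J$, the intersection of all its Herbrand models. Every $Q\in J$ is the head of a ground instance of a clause of $\Gamma$ whose body atoms all lie in $J$; otherwise $J\setminus\{Q\}$ would be a smaller model.

\smallskip
\emph{Skolemizing} a clause $D$ means applying a substitution $\sigma$ that maps the variables of $D$ injectively to new constants; $\sigma$ is then called a \emph{Skolemization} of $D$. As the new constants do not occur in $D$, the substitution can be undone: $E\sigma=E'\sigma$ implies $E=E'$ for atoms $E,E'$ of $D$.

\subsection*{Two lemmas}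

\begin{lemma}\label{lem:union}
If the clauses $G$ and $H$ have no variable in common, then $G\cup H$ is equivalent to $\forall G\vee\forall H$. Hence, if moreover $G$ and $H$ are generalizations of $S$, then so is $G\cup H$, and both $G$ and $H$ imply it. If $S\subseteq\mathcal C$ has only finitely many generalizations in $\mathcal C$ up to logical equivalence, then $S$ has an LGI in $\mathcal C$.
\end{lemma}

\begin{proof}
Clearly $\forall G\vee\forall H$ implies $\forall(G\cup H)$. If $\forall G$ and $\forall H$ both fail in a structure, choose values for the variables that falsify $G$ and values that falsify $H$; since no variable is shared, together they falsify $G\cup H$. The second statement follows. For the third, let $G_1,\dots,G_r$ represent all generalizations up to equivalence; $r\ge1$ because the empty clause is a generalization. Rename them variable-disjoint. Their union is a generalization of $S$ and is implied by each $G_i$, hence by every generalization.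
\end{proof}

The next lemma is our only means of controlling an unknown generalization. It says that the whole body of $G$ can be matched into the body of $D$ by one substitution, and likewise the positive literals, possibly by another.

\begin{lemma}\label{lem:match}
Let $D$ be non-tautologous with Skolemization $\sigma$, and let $G\models D$. Then there are ground substitutions $\tau,\tau'$ with
\[
G^-\tau\subseteq D^-\sigma\qquad\text{and}\qquad G^+\tau'\subseteq D^+\sigma .
\]
Moreover $D$ is not valid, and $G$ is not tautologous.
\end{lemma}

\begin{proof}
Since $D$ is non-tautologous and $\sigma$ can be undone, $D^+\sigma\cap D^-\sigma=\emptyset$. Let $I=D^-\sigma$. The ground instance $D\sigma$ is false in $I$, so $I\not\models D$. In particular $D$ is not valid, so $G$ is not valid and hence not tautologous. Also $I\not\models G$, so by (H1) some ground instance $G\tau$ is false in $I$; then $G^-\tau\subseteq I=D^-\sigma$.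

For the second inclusion use the Herbrand interpretation in which exactly the atoms of $D^+\sigma$ are false. Again $D\sigma$ is false, so some $G\tau'$ is false, and $G^+\tau'\subseteq D^+\sigma$.
\end{proof}

\begin{example}\label{ex:small}
Let $S$ consist of $\{P(f(a))\}$ and $\{P(f(b))\}$, with $a\neq b$ constants and $P,f$ unary. Let $G$ be a generalization. By Lemma~\ref{lem:match} all its literals are positive and have both $P(f(a))$ and $P(f(b))$ as instances, so each is of the form $P(x)$ or $P(f(x))$. No variable $x$ occurs in both forms, since the lemma makes all literals of $G$ equal to $P(f(a))$ under one substitution, and no value of $x$ turns both $P(x)$ and $P(f(x))$ into $P(f(a))$. So the literals of $G$ are variable-disjoint, and up to equivalence $G$ is empty, $\{P(x)\}$, or $\{P(f(x))\}$, because $\{P(x),P(f(y))\}$ is equivalent to $\{P(f(y))\}$. The LGI is $\{P(f(x))\}$.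
\end{example}

Lemma~\ref{lem:match} bounds the symbols in $G$ and the depth of its terms. It does not bound the number of variables. In Example~\ref{ex:small} extra variables do no harm, because the literals fall apart into independent pieces. With a symbol of arity at least $2$, literals can be chained together through shared variables, and this is what the counterexample exploits.

\section{Edges, walks, and lifting}\label{sec:clauses}

\subsection*{The encoding}

Let $\mathcal L$ be as in Theorem~\ref{thm:main}. We need an atom $A(x,y)$ that encodes an edge from $x$ to $y$, and a term $F(x)$ that creates new vertices.
\begin{itemize}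
\item If $\mathcal L$ has a predicate symbol $R$ of arity at least $2$, let $f$ be any function symbol and put $A(x,y)=R(x,y,\dots,y)$, $F(x)=f(x,\dots,x)$.
\item Otherwise $\mathcal L$ has a unary predicate symbol $P$ and a function symbol $g$ of arity at least $2$. Put $A(x,y)=P(g(x,y,\dots,y))$, $F(x)=g(x,\dots,x)$.
\end{itemize}
This is where arity at least $2$ is used. We write $Fs$ for $F(s)$ and $F^is$ for its iterates. The reader may keep in mind the smallest language, where $A(x,y)$ is $R(x,y)$ with $R$ binary and $Fx$ is $f(x)$ with $f$ unary. In both cases $A(x,y)$ and $F(x)$ contain no constants, both $x$ and $y$ occur in $A(x,y)$, and the following holds.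
\begin{itemize}
\item $A(s,t)=A(s',t')$ if and only if $s=s'$ and $t=t'$; $Fs=Fs'$ if and only if $s=s'$.
\item $Fs$ is never a constant; for a constant $k$, the terms $F^ik$ $(i\ge0)$ are pairwise distinct and contain no constant other than $k$.
\end{itemize}

In any structure, write $s\to t$ if $A(s,t)$ holds. This makes the structure a directed graph with a map $F$ on its vertices. A \emph{walk of length $n$ from $t_0$} is a sequence $t_0\to t_1\to\dots\to t_n$. An edge $s\to t$ \emph{lifts} if also $Fs\to Ft$.

\subsection*{The clauses}

All letters are variables and $n\ge1$:
\begin{align*}
D_1&=\{A(Fv,Fw),\ \neg A(v,w),\ \neg A(u,v),\ \neg A(u,Fu),\ \neg A(z,u),\ \neg A(z,z)\},\\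
D_2&=\{A(Fx,Fy),\ \neg A(x,y),\ \neg A(z,x),\ \neg A(z,z)\},\\
C_n&=\{A(Fx,Fy),\ \neg A(x,y),\ \neg A(y_0,x),\ \neg A(y_0,y_1),\dots,\neg A(y_{n-1},y_n)\}.
\end{align*}
They are definite Horn clauses with a function symbol. In $D_1$ and $D_2$ the head $A(Fv,Fw)$ or $A(Fx,Fy)$ differs from every body atom $A(s,t)$, because $s$ is always a variable; so $D_1$ and $D_2$ are non-tautologous. Each clause says that certain edges lift:
\begin{itemize}
\item $C_n$: the edge $x\to y$ lifts if some predecessor of $x$ starts a walk of length $n$.
\item $D_2$: the edge $x\to y$ lifts if some predecessor of $x$ carries a loop.
\item $D_1$: the edge $v\to w$ lifts if $u\to v$ and $u\to Fu$, where $u$ has a predecessor $z$ with a loop.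
\end{itemize}
Since $C_n\subseteq C_{n+1}$, we have $C_n\models C_{n+1}$: the clauses get weaker, at least weakly, as the required walk gets longer.

A loop supplies walks of every length, so $C_n$ implies $D_2$. That $C_n$ implies $D_1$ is less obvious, because the body of $D_1$ contains only short walks from $u$; but $C_n$ can be applied repeatedly, and the loop at $z$ lets us grow the walk $u\to Fu\to F^2u\to\cdots$ to any length. Informally, the weakest common reason why $v\to w$ lifts in $D_1$ and $x\to y$ lifts in $D_2$ is that some predecessor starts an \emph{infinite} walk. In $D_2$ this walk goes around a loop, in $D_1$ it need never return, and no single clause captures both.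

\subsection*{The case $n=3$ by hand}

The only walks from $u$ given by the body of $D_1$ that cannot be prolonged are $u\to Fu$ and $u\to v\to w$. The second has length $2$, so $C_1$ and $C_2$ imply $D_1$ at once: substitute $x,y,y_0,y_1,y_2\mapsto v,w,u,v,w$. The first case with content is $n=3$. Suppose $C_3$ holds, and
\[
z\to z,\qquad z\to u,\qquad u\to Fu,\qquad u\to v,\qquad v\to w .
\]
The edges $z\to z$, $z\to u$, and $u\to Fu$ all start at a vertex with predecessor $z$, and $z$ starts the walk $z\to z\to z\to z$. By $C_3$ they lift:
\[
Fz\to Fz,\qquad Fz\to Fu,\qquad Fu\to F^2u .
\]
Now $Fz$ plays the role of $z$ one level higher: it carries a loop and is a predecessor of $Fu$. So $C_3$ lifts $Fu\to F^2u$ to $F^2u\to F^3u$. We have built the walk $u\to Fu\to F^2u\to F^3u$ of length $3$ from the predecessor $u$ of $v$, and a last application of $C_3$ lifts $v\to w$ to $Fv\to Fw$. This is $D_1$.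

\subsection*{A test interpretation}

We now construct an interpretation that falsifies $D_1$ but satisfies every clause obtained from some $C_n$ by identifying two vertices of its walk. The idea is that the walk from $u$ that makes $D_1$ a consequence of $C_n$ never closes up. Take distinct constants $z,u,v,w$ not in $\mathcal L$ and, for $i\ge0$, call
\begin{equation}\label{eq:level}
A(F^iz,F^iz),\qquad A(F^iz,F^iu),\qquad A(F^iu,F^{i+1}u),\qquad A(F^iu,F^iv)
\end{equation}
the \emph{atoms of level $i$}. Let $M$ be the Herbrand interpretation whose true atoms are the atoms of all levels $i\ge0$ together with $A(v,w)$. In other words, start from the body of $D_1$ and lift every edge forever, except $v\to w$, which is not lifted; see Figure~\ref{fig:M}.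

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (z0) at (0,3.6) {$z$};
\node (z1) at (2.6,3.6) {$Fz$};
\node (z2) at (5.2,3.6) {$F^2z$};
\node at (7.4,3.6) {$\cdots$};
\node (u0) at (0,2.4) {$u$};
\node (u1) at (2.6,2.4) {$Fu$};
\node (u2) at (5.2,2.4) {$F^2u$};
\node (u3) at (7.4,2.4) {$\cdots$};
\node (v0) at (0,1.2) {$v$};
\node (v1) at (2.6,1.2) {$Fv$};
\node (v2) at (5.2,1.2) {$F^2v$};
\node at (7.4,1.2) {$\cdots$};
\node (w0) at (0,0) {$w$};
\node (w1) at (2.6,0) {$Fw$};
\draw[->] (z0) edge[loop above] (z0);
\draw[->] (z1) edge[loop above] (z1);
\draw[->] (z2) edge[loop above] (z2);
\draw[->] (z0) -- (u0);
\draw[->] (z1) -- (u1);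
\draw[->] (z2) -- (u2);
\draw[->] (u0) -- (u1);
\draw[->] (u1) -- (u2);
\draw[->] (u2) -- (u3);
\draw[->] (u0) -- (v0);
\draw[->] (u1) -- (v1);
\draw[->] (u2) -- (v2);
\draw[->] (v0) -- (w0);
\draw[->,dashed] (v1) -- node[right] {\small missing} (w1);
\end{tikzpicture}
\caption{The graph of the interpretation $M$; a solid arrow from $s$ to $t$ means that $A(s,t)$ is true. The map $F$ moves one column to the right. Every edge lifts except $v\to w$, whose lift (dashed) is absent. The only predecessor of $v$ is $u$, and walks from $u$ can be arbitrarily long but never revisit a vertex.}
\label{fig:M}
\end{figure}

\begin{lemma}\label{lem:M}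
\begin{enumerate}
\item[(i)] $M\not\models D_1$.
\item[(ii)] Every edge of $M$ other than $v\to w$ lifts.
\item[(iii)] The only predecessor of $v$ in $M$ is $u$.
\item[(iv)] No walk from $u$ in $M$ visits a vertex twice.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Replace the variables of $D_1$ by the constants of the same name. The body atoms are $A(v,w)$ and the atoms of level $0$, so they are true. The head $A(Fv,Fw)$ is false: if $A(s,t)$ is true, then $s$ is $F^iz$, $F^iu$, or $v$, and none of these equals $Fv$.

(ii) Such an edge is given by an atom of some level $i$; applying $F$ to both endpoints gives an atom of level $i+1$.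

(iii) If $A(s,t)$ is true, then $t$ is $F^iz$, $F^iu$, $F^{i+1}u$, $F^iv$, or $w$. It equals $v$ only as $F^0v$, that is, in $A(u,v)$.

(iv) The edges out of $F^iu$ go to $F^{i+1}u$ and $F^iv$. The only edge out of $v$ goes to $w$. No edge leaves $w$ or a vertex $F^iv$ with $i\ge1$. Hence a walk from $u$ follows $u,Fu,F^2u,\dots$, possibly stops following it by stepping to some $F^iv$, and then, if $i=0$, possibly steps to $w$. These vertices are all distinct.
\end{proof}

As a first use, $M\models D_2$: by (ii) only $x\to y$ equal to $v\to w$ could violate $D_2$, but by (iii) and (iv) the only predecessor of $v$ carries no loop. So $D_2\not\models D_1$. Also $D_1\not\models D_2$: otherwise, by Lemma~\ref{lem:match}, some ground instance of the body atom $A(u,Fu)$ of $D_1$ would be of the form $A(k,l)$ with $l$ a Skolem constant, but $Fs$ is never a constant. So neither clause is an LGI of the pair. The argument for $D_2$ extends to every clause whose walk closes up; the remaining task is to show that every generalization with at most $n$ variables that is implied by $C_n$ would have to contain such a clause.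

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proposition}\label{prop:gen}
For every $n\ge1$, $C_n\models D_2$ and $C_n\models D_1$.
\end{proposition}

\begin{proof}
Substituting $z$ for all of $y_0,\dots,y_n$ turns $C_n$ into $D_2$.

For $D_1$, take a model of $C_n$ and elements $z,u,v,w$ for which the body of $D_1$ holds. We show by induction on $i$ that the four statements of level $i$ in \eqref{eq:level} hold for these elements. Level $0$ is part of the body of $D_1$. Assume level $i$, and let $s\to t$ be one of its four edges. Then $s$ is $F^iz$ or $F^iu$; in both cases $F^iz\to s$ is also an edge of level $i$, and so is the loop $F^iz\to F^iz$. Apply $C_n$ with $x=s$, $y=t$, and $y_0=\dots=y_n=F^iz$: the edge $s\to t$ lifts. Lifting all four edges gives level $i+1$.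

Now apply $C_n$ with $x=v$, $y=w$, and $y_j=F^ju$ for $0\le j\le n$. The body holds, since $v\to w$, $u\to v$, and $F^ju\to F^{j+1}u$. Hence $Fv\to Fw$, which is the head of $D_1$.
\end{proof}

Let $G$ be a generalization with at most $n$ variables, and suppose $C_n\models G$. To learn about $G$ we Skolemize it, take its body as a set of facts, and let $C_n$ act on them; some positive literal of $G$ must then be derived. A priori the derivation may have many steps, as it does for $D_1$, and its walks may run through derived vertices $Fk,F^2k,\dots$. The clause $D_2$ is in the set to prevent this. The edges in its body join variables, and the endpoints of its head carry only one layer of $F$. By Lemma~\ref{lem:match} the same is true of $G$: an edge in the body of $G$ joins variables, and a positive literal $A(Fp,Fq)$ of $G$ has variables $p,q$. Derived edges, on the other hand, join terms of the form $Fs$ and so never touch a Skolem constant. Hence the last step of the derivation, whose walk is tied to Skolem constants, can use only facts.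

\begin{proposition}\label{prop:fold}
Let $G\models D_2$, let $n\ge1$ be at least the number of variables of $G$, and suppose $C_n\models G$. Then $G$ contains a subset
\[
G'=\{A(Fp,Fq),\ \neg A(p,q),\ \neg A(r_0,p),\ \neg A(r_0,r_1),\dots,\neg A(r_{n-1},r_n)\},
\]
where $p,q,r_0,\dots,r_n$ are variables of $G$ and $r_i=r_j$ for some $i<j$.
\end{proposition}

\begin{proof}
Let $\sigma$ be a Skolemization of $G$ and $K$ the set of constants it uses, so $|K|\le n$. Let $\sigma_2$ be a Skolemization of $D_2$ with constants $\hat x,\hat y,\hat z$ that are neither in $\mathcal L$ nor in $K$.

\smallskip
\noindent($\alpha$) \emph{If $B\in G^-$ and $B\sigma=A(s,t)$, then $s,t\in K$.}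
By Lemma~\ref{lem:match}, applied to $G\models D_2$, there is a ground substitution $\tau$ with $B\tau=A(k,l)$ for some $k,l\in\{\hat x,\hat y,\hat z\}$. Let $\pi$ be the position of $x$ in $A(x,y)$. It exists in $B\sigma=A(s,t)$, hence also in $B$, because $\sigma$ replaces variables by constants and creates no new positions. Let $b$ be the subterm of $B$ at $\pi$. Then $b\sigma=s$ and $b\tau=k$. Since $k$ is a constant that does not occur in $B$, the term $b$ is a variable, so $s=b\sigma\in K$. The same argument at a position of $y$ in $A(x,y)$ gives $t\in K$.

\smallskip
\noindent($\beta$) \emph{If $B\in G^+$ and $B\sigma=A(Fs,Ft)$, then $s,t\in K$.}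
By Lemma~\ref{lem:match} there is a ground substitution $\tau'$ with $B\tau'=A(F\hat x,F\hat y)$. As in ($\alpha$), at a position of $x$ in $A(Fx,Fy)$ the atom $B$ has a subterm $b$ with $b\sigma=s$ and $b\tau'=\hat x$. So $b$ is a variable and $s\in K$. At a position of $y$ we get $t\in K$ in the same way, with $\hat y$ for $\hat x$.

\smallskip
Let $J$ be the least Herbrand model of $C_n$ together with the atoms of $G^-\sigma$, which we call facts. By (H2), every atom of $J$ is a fact or the head of a ground instance of $C_n$ whose body lies in $J$.

\smallskip
\noindent($\gamma$) \emph{If $A(s,t)\in J$ and $s\in K$ or $t\in K$, then $A(s,t)$ is a fact and both $s,t\in K$.}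
If $A(s,t)$ were not a fact, it would be a head $A(Fs',Ft')$. Then $s=Fs'$ and $t=Ft'$, and neither is a constant, contrary to assumption. So $A(s,t)\in G^-\sigma$, and $s,t\in K$ by ($\alpha$).

\smallskip
Since $J\models C_n$ and $C_n\models G$, the ground instance $G\sigma$ is true in $J$. Its negative literals are false, so some $Q\in G^+\sigma$ lies in $J$. By Lemma~\ref{lem:match}, $G$ is not tautologous; as $\sigma$ can be undone, $Q$ is not a fact. Hence $Q=A(Fs,Ft)$, and there are ground terms $t_0,\dots,t_n$ with
\[
A(s,t),\ A(t_0,s),\ A(t_0,t_1),\dots,A(t_{n-1},t_n)\in J .
\]
By ($\beta$), $s,t\in K$. Now ($\gamma$) applies to one atom after another. As $s\in K$, both $A(s,t)$ and $A(t_0,s)$ are facts and $t_0\in K$; as $t_0\in K$, $A(t_0,t_1)$ is a fact and $t_1\in K$; and so on up to $t_n\in K$. Since $|K|\le n$, two of the $n+1$ constants $t_0,\dots,t_n$ coincide, say $t_i=t_j$ with $i<j$.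

Finally replace each constant of $K$ by the variable it came from. This undoes $\sigma$ on the atoms of $G$. Since $A(x,y)$ and $F(x)$ contain no constants, it turns $Q$ and the displayed atoms into $A(Fp,Fq)$ and the body atoms of a set $G'\subseteq G$ of the required form.
\end{proof}

\begin{proposition}\label{prop:test}
If a clause $G\in\mathcal C$ contains a subset $G'$ as in Proposition~\ref{prop:fold}, then $M\models G$. Hence $G\not\models D_1$.
\end{proposition}

\begin{proof}
It suffices to show $M\models G'$. Consider a ground instance of $G'$ whose body is true in $M$: we have edges $s\to t$ and $t_0\to s$ and a walk $t_0\to t_1\to\dots\to t_n$ with $t_i=t_j$ for some $i<j$. If $(s,t)=(v,w)$, then $t_0=u$ by Lemma~\ref{lem:M}(iii), and the walk from $u$ visits a vertex twice, contradicting Lemma~\ref{lem:M}(iv). So $(s,t)\ne(v,w)$, and $s\to t$ lifts by Lemma~\ref{lem:M}(ii); that is, the head $A(Fs,Ft)$ is true. Thus $M\models G'$, so $M\models G$, while $M\not\models D_1$ by Lemma~\ref{lem:M}(i).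
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:gen} every $C_n$ is a generalization of $\{D_1,D_2\}$, and $C_n\models C_{n+1}$. Let $G\in\mathcal C$ be any generalization of $\{D_1,D_2\}$ and let $n\ge1$ be at least the number of its variables. If $C_n\models G$, then $G\not\models D_1$ by Propositions~\ref{prop:fold} and~\ref{prop:test}, a contradiction. So $C_n\not\models G$. An LGI in $\mathcal K$, where $\{D_1,D_2\}\cup\{C_n:n\ge1\}\subseteq\mathcal K\subseteq\mathcal C$, would be a generalization implied by all $C_n$; hence there is none. As $D_1$, $D_2$, and all $C_n$ are Horn clauses, $\mathcal K=\mathcal H$ is allowed.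
\end{proof}

\begin{remark}
The clause $C_m$ is itself a generalization, with the $m+3$ variables $x,y,y_0,\dots,y_m$. So $C_n\not\models C_m$ for $n\ge m+3$, and the chain $C_1\models C_2\models\cdots$ contains infinitely many pairwise inequivalent clauses. Its beginning is degenerate: substituting $y_1\mapsto x$, $y_2\mapsto y$ in $C_2$ gives $\{A(Fx,Fy),\neg A(x,y),\neg A(y_0,x)\}\subseteq C_1$, so $C_1$ and $C_2$ are equivalent.
\end{remark}

\begin{remark}
The two clauses have separate tasks. Proposition~\ref{prop:fold} uses only $G\models D_2$, and Proposition~\ref{prop:test} excludes only $G\models D_1$. The term $F$ matters in both. In $D_1$ it produces the infinite walk $u\to Fu\to F^2u\to\cdots$ from a finite body. In the heads it separates derived edges, whose endpoints have the form $Fs$, from the facts; this is ($\gamma$).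
\end{remark}

\section{Symbols of arity at most one}\label{sec:unary}

When all symbols have arity at most $1$, a literal contains at most one variable occurrence. Then literals with different variables are independent of each other, no chains can be formed, and the behavior of Example~\ref{ex:small} is general.

\begin{proof}[Proof of Theorem~\ref{thm:unary}]
Let $D\in S$ be non-tautologous with all its predicate and function symbols of arity at most $1$, and let $\sigma$ be a Skolemization of $D$. Let $G$ be any generalization of $S$. By Lemma~\ref{lem:match}, every literal $\lambda$ of $G$ has an instance that is a literal of $D\sigma$. The Skolem constants do not occur in $\lambda$. So all predicate symbols, function symbols, and constants of $\lambda$ occur in $D$, and the terms in $\lambda$ are no deeper than the deepest term in $D$. As these symbols have arity at most $1$, the literal $\lambda$ contains at most one variable occurrence. Hence, up to renaming of this variable, $\lambda$ belongs to a finite set of literals that depends only on $D$; let $N$ be its size.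

For each variable $x$ of $G$ let $G_x$ be the set of literals of $G$ that contain $x$, and let $G_0$ be the set of ground literals of $G$ (that is, those without variables). Since no literal contains two variables, these sets are pairwise disjoint, have union $G$, and share no variables. By Lemma~\ref{lem:union}, $G$ is equivalent to the disjunction of $G_0$ and the sentences $\forall x\,G_x$. If $G_x$ and $G_{x'}$ agree up to renaming, the corresponding disjuncts are equivalent, and one of them can be deleted. Up to renaming there are at most $2^N$ possible sets $G_x$, and there are at most $2^N$ possible sets $G_0$. So there are only finitely many generalizations of $S$ up to logical equivalence, and $S$ has an LGI by Lemma~\ref{lem:union}.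
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If some predicate or function symbol of $\mathcal L$ has arity at least $2$, Theorem~\ref{thm:main} gives two non-tautologous clauses, each with a function symbol, that have no LGI in $\mathcal C$. Suppose all these symbols have arity at most $1$, and let $S$ be a nonempty finite set of clauses. If $S$ contains a non-tautologous clause, Theorem~\ref{thm:unary} applies. Otherwise every clause of $S$ is valid, and the tautology $\{P(x),\neg P(x)\}$, with $P$ a unary predicate symbol of $\mathcal L$, is an LGI of $S$: it implies every valid clause, and every clause implies it.
\end{proof}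

\begin{thebibliography}{1}
\bibitem{SRL}
``Statistical Relational Learning Notes'',
\url{http://www.cse.iitb.ac.in/~cs717/notes/classNotes/completeNotes.pdf}.
\end{thebibliography}

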